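# Exact C\*-algebras that lie in no nuclear C\*-algebra

Throughout, $\odot$ is the algebraic tensor product and $\otimes$ the minimal one. For C\*-algebras, $\bigoplus$ and $\prod$ denote the $c_0$-sum and the $\ell^\infty$-sum, and "cpc" means completely positive and contractive.

## 1. One element with two norms: the group $\mathbb Z_2*\mathbb Z_3$

Let
$$G=\mathbb Z_2*\mathbb Z_3=\langle s\rangle*\langle t\rangle,\qquad s^2=t^3=e .$$
Call $s,t,t^{-1}$ the letters. Every $x\in G$ is uniquely a reduced word $x(1)\cdots x(l)$, where the letters alternate between $\{s\}$ and $\{t,t^{-1}\}$, and $l=|x|$. For instance $(st)(ts)=st^2s=st^{-1}s$. On $\ell^2(G)$ we have the left and right regular representations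
$$\lambda(g)\delta_x=\delta_{gx},\qquad \rho(g)\delta_x=\delta_{xg^{-1}},$$
which commute. Put $C^*_\lambda=C^*(\lambda(G))$, $C^*_\rho=C^*(\rho(G))$ and $K_0=\{s,t,t^{-1}\}$.

Consider the element $\sum_{g\in K_0}\lambda(g)\otimes\rho(g)$ of $C^*_\lambda\odot C^*_\rho$, and compute its norm in two representations.

First, let both factors act on the same space $\ell^2(G)$. The element becomes $\sum_{K_0}\lambda(g)\rho(g)$. Since $\lambda(g)\rho(g)\delta_e=\delta_{geg^{-1}}=\delta_e$, this operator sends $\delta_e$ to $3\delta_e$, so its norm is $3$.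

Second, let the factors act on $\ell^2(G)\otimes\ell^2(G)$, which gives the minimal norm. For a unitary representation $\sigma$ of $G$ put $W(\delta_x\otimes\xi)=\delta_x\otimes\sigma(x)\xi$. Then
$$W(\lambda(g)\otimes1)W^*(\delta_x\otimes\xi)=W(\delta_{gx}\otimes\sigma(x)^{-1}\xi)=\delta_{gx}\otimes\sigma(g)\xi ,$$
so $\lambda\otimes\sigma\cong\lambda\otimes1$ (Fell absorption). With $\sigma=\rho$, the minimal norm of our element is $\kappa:=\|\sum_{g\in K_0}\lambda(g)\|$, and
$$\kappa<3. \tag{1}$$

This is an instance of Kesten's theorem (for a nonamenable group and a finite symmetric generating set $K_0$, $\|\sum_{K_0}\lambda(g)\|<|K_0|$), but here it can be checked by hand. The operator $\sum_{K_0}\lambda(g)$ is self-adjoint. If its norm were $3$, there would be unit vectors $\xi_n$ with $|\langle\sum_{K_0}\lambda(g)\xi_n,\xi_n\rangle|\to3$. Put $\eta_n=|\xi_n|$. Since $|\langle\lambda(g)\xi_n,\xi_n\rangle|\le\langle\lambda(g)\eta_n,\eta_n\rangle\le1$, we get $\langle\lambda(g)\eta_n,\eta_n\rangle\to1$, hence $\|\lambda(g)\eta_n-\eta_n\|\to0$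 for $g\in K_0$. Let $\mu_n(E)=\sum_{x\in E}\eta_n(x)^2$, a probability measure on $G$. As $\mu_n(gE)=\|1_E\lambda(g^{-1})\eta_n\|^2$, we have
$$|\mu_n(gE)-\mu_n(E)|\le2\|\lambda(g^{-1})\eta_n-\eta_n\|\to0\qquad(g\in K_0,\ E\subset G).$$
Let $G_y$ be the set of reduced words that start with the letter $y$. Then $sG_s=G\setminus G_s$, so $\mu_n(G_s)\to\frac12$. Let $W_0=\{e\}\cup G_s$. Then $tW_0=G_t$ and $t^{-1}W_0=G_{t^{-1}}$, and $G$ is the disjoint union of $W_0,G_t,G_{t^{-1}}$, so $\mu_n(W_0)\to\frac13$. But $G_s\subset W_0$, so $\frac12\le\frac13$, which is absurd.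

So the algebraic tensor product $C^*_\lambda\odot C^*_\rho$ has two C\*-norms: the minimal one gives our element the norm $\kappa<3$, and the maximal one gives it the norm $3$. In other words, $C^*_\lambda$ is not nuclear. On the other hand, we shall see in Section 3 that $C^*_\lambda$ is contained in a nuclear C\*-algebra on the same Hilbert space. So failing to be nuclear does not prevent an algebra from sitting inside a nuclear one. What does prevent it? The rest of the lecture is about that question.

## 2. Nuclearity, exactness and the embedding problem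

**Definition (nuclear algebra).** A C\*-algebra $A$ is nuclear if for every C\*-algebra $B$ there is a unique C\*-norm on $A\odot B$.

**Definition (nuclear map).** A map $C\to N$ is nuclear if it is a point-norm limit of maps $\psi\varphi$ with $\varphi:C\to M_l$ and $\psi:M_l\to N$ cpc.

By a theorem of Choi–Effros and Kirchberg, $A$ is nuclear if and only if $\mathrm{id}_A$ is a nuclear map (the completely positive approximation property). Consequently every $*$-homomorphism into a nuclear algebra is a nuclear map. For example, $\mathrm{id}:C^*_\lambda\to C^*_\lambda$ is not nuclear by Section 1, but once we know a nuclear $B_\lambda\supset C^*_\lambda$, the inclusion $C^*_\lambda\hookrightarrow B_\lambda$ is. Finite-dimensional and commutative algebras are nuclear. We use that quotients, extensions and tensor products of nuclear algebras are nuclear. A $c_0$-sum of nuclear algebras is nuclear too, because cutting down to finitely many summands converges pointwise to the identity.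

**Definition (exact algebra).** $A$ is exact if for every C\*-algebra $B$ and every closed two-sided ideal $I$ of $B$ the sequence $0\to A\otimes I\to A\otimes B\to A\otimes(B/I)\to0$ is exact.

Injectivity on the left and surjectivity on the right always hold. The condition is that the canonical surjection $(A\otimes B)/(A\otimes I)\to A\otimes(B/I)$ is injective; an injective $*$-homomorphism is isometric, so exactness of $A$ says that
$$\|R+A\otimes I\|=\|(\mathrm{id}\otimes\mathsf q)(R)\|_{A\otimes(B/I)}\qquad(R\in A\otimes B),\tag{2}$$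
with $\mathsf q:B\to B/I$ the quotient map. Nuclear algebras are exact, and subalgebras of exact algebras are exact. So every subalgebra of a nuclear algebra is exact. A concrete algebra that is *not* exact appears in Section 5.

**Definition (density character).** The density character of a C\*-algebra is the least cardinality of a dense subset. For example, $c_0(\kappa)$ has density character $\kappa$ for infinite $\kappa$: the $\kappa$ coordinate projections are at pairwise distance $1$, and the finitely supported functions with values in $\mathbb Q+i\mathbb Q$ are dense.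

Kirchberg's theorem says that a *separable* C\*-algebra is exact if and only if it is isomorphic to a C\*-subalgebra of a nuclear C\*-algebra. The problem (its source is http://www.math.yorku.ca/~ifarah/ilijas-book.pdf) asks whether every exact C\*-algebra, separable or not, is isomorphic to a C\*-subalgebra of some nuclear C\*-algebra. The answer is no, in ZFC.

**Theorem A.** There is a unital exact C\*-algebra $A$ of density character $\aleph_1$, containing a unital copy of $C^*_\lambda$, such that: whenever $A$ is a C\*-subalgebra of an exact C\*-algebra $N$, the inclusion $C^*_\lambda\hookrightarrow N$ is not a nuclear map. In particular $A$ is not isomorphic to a C\*-subalgebra of a nuclear C\*-algebra.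

The "in particular" holds because a nuclear $N$ is exact and every $*$-homomorphism into it is nuclear.

**Theorem B.** (i) For an infinite cardinal $\kappa$: every exact C\*-algebra of density character $\kappa$ embeds into a nuclear C\*-algebra if and only if $\kappa=\aleph_0$. (ii) $A$ in Theorem A can be taken to have a separable nuclear ideal $J$ such that $A/J$ embeds in a nuclear C\*-algebra. So, even within exact C\*-algebras, embeddability into a nuclear C\*-algebra is not preserved by extensions with separable nuclear ideal.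

A natural way to attack the problem is to write $A$ as a directed union of separable subalgebras, each of which has a nuclear container by Kirchberg, and to try to fit the containers together. Exactness itself does pass to directed unions.

**Lemma 1.** If $A$ is the closure of a directed union of exact C\*-subalgebras $A_F$, then $A$ is exact.

**Proof.** Let $I$ be an ideal of $B$. The map $A\odot B\to(A\otimes B)/(A\otimes I)$ kills $A\odot I$, so it induces a C\*-seminorm $\nu$ on $A\odot(B/I)$. It dominates the minimal norm, because $(A\otimes B)/(A\otimes I)\to A\otimes(B/I)$ is contractive. Let $z\in A_F\odot(B/I)$ and lift it to $\tilde z\in A_F\odot B$. Then $\nu(z)$ is the distance from $\tilde z$ to $A\otimes I$, which is at most the distance to $A_F\otimes I$, and the latter is the minimal norm of $z$ by exactness of $A_F$. So $\nu$ is the minimal norm on $\bigcup_FA_F\odot(B/I)$. This union is dense in $(A\otimes B)/(A\otimes I)$, so $(A\otimes B)/(A\otimes I)\to A\otimes(B/I)$ is isometric. $\square$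

The containers of the $A_F$ are another matter: nothing makes them compatible as $F$ grows. The plan is to build an $A$ for which the incompatibility is forced.

## 3. Nuclear algebras on $\ell^2(\mathbb Z_2*\mathbb Z_3)$

The goal is to construct a nuclear $B_\lambda\supset C^*_\lambda$, a nuclear $\mathfrak B$ containing *both* $\lambda(G)$ and $\rho(G)$, and two nuclear algebras $N_1,N_2$ with $C^*_\lambda\subset N_i\subset\mathfrak B$, such that $N_1$ commutes with $\rho(s)$ and $N_2$ commutes with $\rho(t)$.

**Step 1: slowly varying measures.** For $x\in G$ of length $l$ let $p_j(x)=x(1)\cdots x(\min(j,l))$ and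
$$\mu_k(x)=\frac1k\sum_{j=0}^{k-1}\delta_{p_j(x)},\qquad T_k(h)(x)=\mu_k(x)(h)^{1/2}.$$
Then $T_k(h)=0$ unless $|h|\le k-1$, and $\sum_hT_k(h)^2=1$. As an example, for $x=stst^{-1}$ we have $\mu_3(x)=\frac13(\delta_e+\delta_s+\delta_{st})$. Right multiplication by $t$ gives $xt=sts$, with the same $\mu_3$. Left multiplication by $s$ gives $sx=tst^{-1}$ and $\mu_3(sx)=\frac13(\delta_e+\delta_t+\delta_{ts})$, while the translate of $\mu_3(x)$ by $s$ is $\frac13(\delta_s+\delta_e+\delta_t)$; the two differ by $\ell^1$-norm $\frac23$. In general: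

(a) *For a letter $y$ and $|x|\ge k$: $\mu_k(xy)=\mu_k(x)$.* Passing from $x$ to $xy$ appends a letter, or changes the last letter, or deletes it. So the first $|x|-1\ge k-1$ letters are preserved, and $\mu_k$ depends only on the first $k-1$ letters. Hence $T_k(h)(\cdot\,y)-T_k(h)$ has finite support. Writing $f(xg_1g_2)-f(x)=[f(xg_1g_2)-f(xg_1)]+[f(xg_1)-f(x)]$ and using that $c_0(G)$ is translation invariant, we get $T_k(h)(\cdot\,g)-T_k(h)\in c_0(G)$ for every $g\in G$.

(b) *For every $g\in G$: $\|\mu_k(gx)-g_*\mu_k(x)\|_1\le2|g|/k$*, where $g_*\delta_p=\delta_{gp}$. By the triangle inequality and induction on $|g|$ it suffices to treat a letter $y$. If $x=e$ or $x$ starts in the other factor, then $p_0(yx)=e$ and $p_{j+1}(yx)=yp_j(x)$, so the difference is $\frac1k(\delta_e-\delta_{yp_{k-1}(x)})$. If $x=y^{-1}x'$ is reduced, the previous case applies to $(y^{-1},x')$ and gives $\|\mu_k(x)-(y^{-1})_*\mu_k(x')\|_1\le2/k$; push forward by $y$ and recall $x'=yx$. If $x=y'x'$ is reduced, with $y'$ in the same factor as $y$ and $yy'\ne e$, then $yy'$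 is a letter, $p_j(yx)=yp_j(x)$ for $j\ge1$, and the difference is $\frac1k(\delta_e-\delta_y)$.

**Step 2: a commutative algebra that is almost right invariant.** Let $\mathcal C\subset\ell^\infty(G)$ be the C\*-algebra generated by $1$, $c_0(G)$ and all functions $x\mapsto T_k(h)(gxg')$, with $k\in\mathbb N$ and $h,g,g'\in G$. It is separable and invariant under left and right translations, and
$$f(\cdot\,g)-f\in c_0(G)\qquad(f\in\mathcal C,\ g\in G).\tag{3}$$
To see (3), let $\mathcal D$ be the set of $f\in\ell^\infty(G)$ with this property for all $g$. It is a norm-closed $*$-subspace, and it is closed under products because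
$$(f_1f_2)(\cdot\,g)-f_1f_2=f_1(\cdot\,g)\,[f_2(\cdot\,g)-f_2]+[f_1(\cdot\,g)-f_1]f_2 .$$
It contains $1$, $c_0(G)$ and, by (a), the $T_k(h)$. It is translation invariant: if $f'(x)=f(axb)$ and $z=axb$, then $f'(xg)-f'(x)=f(z\,b^{-1}gb)-f(z)$. So $\mathcal C\subset\mathcal D$.

**Step 3: $B_\lambda$ is nuclear.** Let $B_\lambda=C^*(\mathcal C\cup\lambda(G))$, with $\mathcal C$ acting by multiplication, and let $G$ act on $\mathcal C$ by $\alpha_g(f)=f(g^{-1}\cdot)=\lambda(g)f\lambda(g)^*$. We identify $B_\lambda$ with $\mathcal C\rtimes_rG$. In the regular representation on $\ell^2(G)\otimes\ell^2(G)$, a function $f$ acts on $\delta_x\otimes\delta_h$ by the scalar $\alpha_{h^{-1}}(f)(x)=f(hx)$, and $g$ acts by $1\otimes\lambda(g)$. Under the unitary $\delta_x\otimes\delta_h\mapsto\delta_x\otimes\delta_{hx}$ these become $1\otimes f$ and $1\otimes\lambda(g)$, a multiple of the representation on $\ell^2(G)$. So $B_\lambda\cong\mathcal C\rtimes_rG$.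

Now recall Brown–Ozawa, *C\*-algebras and finite-dimensional approximations*, Def. 4.3.1 and Thm 4.3.4: if a discrete group $\Gamma$ acts by $\alpha$ on a unital nuclear commutative $\mathcal C$ and there are finitely supported $T_k:\Gamma\to\mathcal C_+$ with $\sum_pT_k(p)^2=1$ and $\|\sum_p|\alpha_g(T_k(g^{-1}p))-T_k(p)|^2\|\to0$ for all $g$ (the action is amenable), then $\mathcal C\rtimes_r\Gamma$ is nuclear. In our case $\alpha_g(T_k(g^{-1}p))(x)=\mu_k(g^{-1}x)(g^{-1}p)^{1/2}=\big(g_*\mu_k(g^{-1}x)\big)(p)^{1/2}$, and $|\sqrt a-\sqrt b|^2\le|a-b|$, so by (b)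
$$\sum_p|\alpha_g(T_k(g^{-1}p))(x)-T_k(p)(x)|^2\le\|g_*\mu_k(g^{-1}x)-\mu_k(x)\|_1\le\frac{2|g|}k .$$
Hence $B_\lambda$ is nuclear. Moreover $\mathcal K:=\mathcal K(\ell^2G)\subset B_\lambda$, because $c_0(G)\cup\lambda(G)$ generates all matrix units.

**Step 4: a nuclear algebra containing both regular representations.** Let $U\delta_x=\delta_{x^{-1}}$. Then $U\lambda(g)U=\rho(g)$, so $B_\rho:=UB_\lambda U$ is nuclear and contains $\rho(G)$. Since $\rho(h)f\rho(h)^*=f(\cdot\,h)$, (3) gives $[f,\rho(h)]=(f-f(\cdot\,h))\rho(h)\in\mathcal K$ for $f\in\mathcal C$; conjugating by $U$, $[UfU,\lambda(h)]\in\mathcal K$. Also $[\lambda(g),\rho(h)]=0$, and $\mathcal C$ and $U\mathcal CU$ consist of multiplication operators, so they commute. Thus the images of $B_\lambda$ and $B_\rho$ in the Calkin algebra commute. Put $\mathfrak B:=C^*(B_\lambda\cup B_\rho)\supset\mathcal K$. Then $\mathfrak B/\mathcal K$ is a quotient of $B_\lambda\otimes_{\max}B_\rho=B_\lambda\otimes B_\rho$, hence nuclear, and $\mathfrak B$ is an extension of it by the nuclear algebra $\mathcal K$.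 So $\mathfrak B$ is nuclear, separable and unital, and it contains $\lambda(G)$ and $\rho(G)$.

**Step 5: the algebras $N_1,N_2$.** Put $z_1=s$, $z_2=t$ and $N_i=B_\lambda\cap\{\rho(z_i)\}'$. Since $\mathcal C$ is right-translation invariant and $\rho(z_i)$ commutes with $\lambda(G)$, $\mathrm{Ad}\,\rho(z_i)$ preserves $B_\lambda$. Averaging over the finite group $\langle z_i\rangle$ gives a conditional expectation $\mathcal F_i:B_\lambda\to N_i$. If $\psi\varphi\to\mathrm{id}_{B_\lambda}$ pointwise with $\varphi,\psi$ cpc through matrix algebras, then $(\mathcal F_i\psi)(\varphi|_{N_i})\to\mathrm{id}_{N_i}$. So $N_i$ is nuclear, and $C^*_\lambda\subset N_i\subset\mathfrak B$.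

Let $I_1=\{0,1\}$, $I_2=\{0,1,2\}$, and let $e^i_r\in C^*_\rho$ $(r\in I_i)$ be the spectral projections of $\rho(z_i)$:
$$\rho(z_i)=\sum_{r\in I_i}\chi_{i,r}e^i_r,\qquad|\chi_{i,r}|=1,\qquad\sum_{r\in I_i}e^i_r=1 .$$
For $i=1$ these are $\frac12(1\pm\rho(s))$. By definition $N_i$ commutes with all $e^i_r$. We summarize.

**Proposition 2.** $B_\lambda$, $\mathfrak B$, $N_1$, $N_2$ are nuclear and separable, $\mathfrak B$ contains $C^*_\lambda$ and $C^*_\rho$ unitally, $C^*_\lambda\subset N_i\subset B_\lambda\subset\mathfrak B$, and $N_i$ commutes with $e^i_r$ for $r\in I_i$.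

## 4. Approximants cannot almost commute with both $\rho(s)$ and $\rho(t)$

There is a nuclear algebra around $C^*_\lambda$ commuting with $\rho(s)$, and one commuting with $\rho(t)$. Doing both at once is impossible, and the reason is the computation of Section 1. The purpose of this section is to make that quantitative, with a bound that does not depend on the ambient algebra. Put $\epsilon=(3-\kappa)/6$ and let $E_{pq}$ be the matrix units of $M_l$.

**Proposition 3.** Let $\varphi:C^*_\lambda\to M_l$ be cpc. There is $\delta>0$ such that for every unital C\*-algebra $Y$ containing $\mathfrak B$ unitally and every cpc map $\psi:M_l\to Y$ with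
$$\|\psi\varphi(\lambda(g))-\lambda(g)\|\le\epsilon\qquad(g\in K_0)\tag{4}$$
there are $i\in\{1,2\}$, $p,q\le l$ and $r\ne r'$ in $I_i$ with $\|e^i_r\,\psi(E_{pq})\,e^i_{r'}\|\ge\delta$.

**Proof.**

**Step 1: a lower bound for commutators.** We claim that there is $\eta>0$ with $\max_{p,q,i}\|[\psi(E_{pq}),\rho(z_i)]\|\ge\eta$ for all $(Y,\psi)$ as in the statement. Otherwise there is a sequence $(Y_j,\psi_j)$ along which this maximum tends to $0$. Let $Z=\prod_jY_j/\bigoplus_jY_j$, let $\psi':M_l\to Z$ be the cpc map induced by $(\psi_j)_j$, and $\tilde\rho:C^*_\rho\to Z$ the diagonal $*$-homomorphism (recall $C^*_\rho\subset\mathfrak B\subset Y_j$). The elements $\psi'(E_{pq})$ commute with $\tilde\rho(\rho(z_i))$, $i=1,2$, and $z_1,z_2$ generate $G$, so the ranges of $\psi'$ and $\tilde\rho$ commute.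

**Step 2: commuting ranges give a contractive product map.** For $d=[d_{pq}]\in M_l(C^*_\rho)$,
$$\Big\|\sum_{p,q}\psi'(E_{pq})\tilde\rho(d_{pq})\Big\|\le\|d\|.\tag{5}$$
Since $[E_{pq}]\ge0$ in $M_l(M_l)$ and $\psi'$ is completely positive, $[\psi'(E_{pq})]\ge0$ in $M_l(Z\cap\tilde\rho(C^*_\rho)')$. Let $[b_{pq}]$ be its square root, also with entries in $Z\cap\tilde\rho(C^*_\rho)'$. Then $\psi'(E_{pq})=\sum_kb_{kp}^*b_{kq}$, and the sum in (5) equals $\sum_k\sum_{p,q}b_{kp}^*\tilde\rho(d_{pq})b_{kq}$. With the column $b=(b_{kp})_{k,p}$ this is $b^*(1_l\otimes[\tilde\rho(d_{pq})])b$, whose norm is at most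
$$\|d\|\,\Big\|\sum_{k,p}b_{kp}^*b_{kp}\Big\|=\|d\|\,\|\psi'(1)\|\le\|d\| .$$

**Step 3: comparing $3$ with $\kappa$.** Let $\tau_j=\sum_{g\in K_0}\psi_j\varphi(\lambda(g))\rho(g)\in Y_j$. By Section 1, $\|\sum_{K_0}\lambda(g)\rho(g)\|=3$ in $\mathfrak B\subset Y_j$, so (4) gives $\|\tau_j\|\ge3-3\epsilon$. The class of $(\tau_j)$ in $Z$ is the sum in (5) for $d=\sum_{K_0}\varphi(\lambda(g))\otimes\rho(g)$. As $\varphi\otimes\mathrm{id}$ is contractive, Fell absorption yields
$$3-3\epsilon\le\limsup_j\|\tau_j\|\le\Big\|\sum_{K_0}\varphi(\lambda(g))\otimes\rho(g)\Big\|\le\Big\|\sum_{K_0}\lambda(g)\otimes\rho(g)\Big\|=\kappa .$$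
But $3-3\epsilon=(3+\kappa)/2>\kappa$, a contradiction. So $\eta$ exists.

**Step 4: from commutators to corners.** For $y\in Y$,
$$[y,\rho(z_i)]=\sum_{r\ne r'}(\chi_{i,r'}-\chi_{i,r})\,e^i_r\,y\,e^i_{r'} ,$$
with at most $6$ terms and coefficients of modulus at most $2$. Put $\delta=\eta/12$. If all corners $e^i_r\psi(E_{pq})e^i_{r'}$ with $r\ne r'$ had norm less than $\delta$, all commutators would have norm less than $\eta$. $\square$

So an algebra $Y$ in which the approximants live must have a visible off-diagonal corner with respect to $\rho(s)$ or with respect to $\rho(t)$. The next task is to find extra elements that an *exact* algebra cannot contain if a given corner is visible.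

## 5. Free unitaries, and why exactness suppresses corners

Let $\mathbb F=\mathbb F_\infty$ have free generators $u_a,v_a$ $(a\in\mathbb N=\{1,2,\dots\})$. By Haagerup–Thorbjørnsen, Ann. of Math. 162 (2005), Theorem B, there are representations $\pi_n:\mathbb F_2\to U(n)$ with
$$\lim_n\Big\|\sum_jc_j\pi_n(h_j)\Big\|=\Big\|\sum_jc_j\lambda(h_j)\Big\|$$
for all finite sums. Restricting to a subgroup $\mathbb F_\infty\subset\mathbb F_2$, on which $\lambda_{\mathbb F_2}$ is a multiple of $\lambda_{\mathbb F_\infty}$, we get the same for $\pi_n:\mathbb F\to U(n)$. Let $\bar{\ }$ be entrywise complex conjugation. Since $\|\sum c_j\overline{\pi_n(h_j)}\|=\|\sum\bar c_j\pi_n(h_j)\|$ and $\|\sum\bar c_j\lambda(h_j)\|=\|\sum c_j\lambda(h_j)\|$ (the $\lambda(h)$ are real matrices), and the norm in the quotient below is a $\limsup$, for every infinite $S\subset\mathbb N$ there is an injective $*$-homomorphism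
$$\pi:C^*_\lambda(\mathbb F)\to Q_0:=\prod_{n\in S}M_n\Big/\bigoplus_{n\in S}M_n,\qquad\pi(\lambda(g))=\big[(\overline{\pi_n(g)})_{n\in S}\big].\tag{6}$$

**Lemma 4.** Let $w_1,\dots,w_m\in\mathbb F$ freely generate a free subgroup, and let $X_a\in B(\mathcal H)$. Then
$$\Big\|\sum_aX_a\otimes\lambda(w_a)\Big\|\le\Big\|\sum_aX_a^*X_a\Big\|^{1/2}+\Big\|\sum_aX_aX_a^*\Big\|^{1/2}.$$

**Proof.** The restriction of $\lambda$ to the subgroup is a multiple of the regular representation of the subgroup, so we compute there. Let $Q_a$ and $Q_a^-$ be the projections onto the closed span of the $\delta_x$ with $x$ a reduced word in the $w$'s that starts with $w_a$, respectively with $w_a^{-1}$. Then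
$$\lambda(w_a)=Q_a\lambda(w_a)+\lambda(w_a)Q_a^- .$$
Indeed, if $x$ starts with $w_a^{-1}$, then $w_ax$ does not start with $w_a$, and only the second term acts on $\delta_x$; otherwise $w_ax$ starts with $w_a$, and only the first term acts. The $Q_a$ are mutually orthogonal, so
$$\Big\|\sum X_a\otimes Q_a\lambda(w_a)\Big\|^2=\Big\|\sum X_a^*X_a\otimes\lambda(w_a)^*Q_a\lambda(w_a)\Big\|\le\Big\|\sum X_a^*X_a\Big\| .$$
The $Q_a^-$ are mutually orthogonal, so
$$\Big\|\sum X_a\otimes\lambda(w_a)Q_a^-\Big\|^2=\Big\|\sum X_aX_a^*\otimes\lambda(w_a)Q_a^-\lambda(w_a)^*\Big\|\le\Big\|\sum X_aX_a^*\Big\| .\qquad\square$$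

**Example (a non-exact algebra).** Let $N_0=\prod_nM_n$, $\mathcal I_0=\bigoplus_nM_n$, $X_a=(\pi_n(u_a))_n$, $\bar X_a=(\overline{\pi_n(u_a)})_n$ and $z=\frac1m\sum_{a\le m}X_a\otimes\bar X_a\in N_0\otimes N_0$. In the $n$-th diagonal coordinate, $z$ is $\frac1m\sum_a\pi_n(u_a)\otimes\overline{\pi_n(u_a)}$, which fixes the unit vector $\Omega_n=n^{-1/2}\sum_j\epsilon_j\otimes\epsilon_j$, because $(D\otimes\bar D)\Omega_n=\Omega_n$ for every unitary $D$:
$$\sum_jD\epsilon_j\otimes\bar D\epsilon_j=\sum_{k,l}(DD^*)_{kl}\,\epsilon_k\otimes\epsilon_l=\sum_k\epsilon_k\otimes\epsilon_k .$$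
For elements of $N_0\otimes\mathcal I_0$ the diagonal coordinates tend to $0$ in norm, so $\|z+N_0\otimes\mathcal I_0\|\ge1$. By (6) with $S=\mathbb N$ and Lemma 4, the image of $z$ in $N_0\otimes(N_0/\mathcal I_0)$ has norm $\|\frac1m\sum X_a\otimes\lambda(u_a)\|\le2/\sqrt m$. For $m\ge5$ this is less than $1$, so (2) fails and $\prod_nM_n$ is not exact.

This is Section 1 again: a common fixed vector on one side, and freeness on the other. We now use the same clash to detect corners.

**Twisted matrix units.** Put $u_{0,a}=1$, $u_{1,a}=u_a$, $u_{2,a}=v_a$. For $r\ne r'$ the elements $u_{r,a}^{-1}u_{r',a}$ $(1\le a\le m)$ are free generators of a free subgroup: they are $u_a^{\pm1}$, or $v_a^{\pm1}$, or $(u_a^{-1}v_a)^{\pm1}$, and $u_a,u_a^{-1}v_a$ freely generate $\langle u_a,v_a\rangle$. For $m,n\in\mathbb N$ let $M_{mn}=M_m\otimes M_n$, let $\varepsilon_{ab}$ be the matrix units of $M_m$, and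
$$D_{r,n}=\sum_{a\le m}\varepsilon_{aa}\otimes\pi_n(u_{r,a}),\qquad f^{r,n}_{ab}=D_{r,n}(\varepsilon_{ab}\otimes1)D_{r,n}^*=\varepsilon_{ab}\otimes\pi_n(u_{r,a}u_{r,b}^{-1}).$$
For $m=2$, for example, $f^{0,n}_{12}=\varepsilon_{12}\otimes1$ and $f^{1,n}_{12}=\varepsilon_{12}\otimes\pi_n(u_1u_2^{-1})$. Let $\mathfrak M_{m,i}=\bigoplus_{r\in I_i}M_m$ with matrix units $\varepsilon^{(r)}_{ab}$. Since the $e^i_r$ are orthogonal projections with sum $1$ and each $(f^{r,n}_{ab})_{a,b}$ is a system of matrix units with $\sum_af^{r,n}_{aa}=1$, the formula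
$$\sigma^i_{m,n}(\varepsilon^{(r)}_{ab})=e^i_r\otimes f^{r,n}_{ab}$$
defines a unital $*$-homomorphism $\mathfrak M_{m,i}\to C^*_\rho\otimes M_{mn}\subset\mathfrak B\otimes M_{mn}$. On the part of the space where $\rho(z_i)$ has eigenvalue $\chi_{i,r}$, it uses the $r$-th twist.

**Compressions to a block.** If $P$ is a projection in an algebra $N$ and $\mathfrak B\otimes M_{mn}\subset PNP$ unitally, then the unital copy $1\otimes M_{mn}$ gives $PNP=Y\otimes M_{mn}$, where $Y$ is the relative commutant of $1\otimes M_{mn}$ in $PNP$, and $\mathfrak B\subset Y$ unitally. With the normalized trace $\mathrm{tr}$ on $M_{mn}$, we put $\Theta(x)=(\mathrm{id}_Y\otimes\mathrm{tr})(PxP)$, a cpc map $N\to Y$.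

**Proposition 5.** Let $i\in\{1,2\}$, $m\in\mathbb N$, and let $S\subset\mathbb N$ be infinite. Let $N$ be a unital exact C\*-algebra with projections $P_n$ and unital inclusions $\mathfrak B\otimes M_{mn}\subset P_nNP_n=Y_n\otimes M_{mn}$ $(n\in S)$, and let $w:\mathfrak M_{m,i}\to N$ be a $*$-homomorphism such that
$$P_nw(b)=w(b)P_n=\sigma^i_{m,n}(b)\qquad(n\in S,\ b\in\mathfrak M_{m,i}).$$
Then for every $x\in N$ with $\|x\|\le1$ and all $r\ne r'$ in $I_i$,
$$\limsup_{n\in S}\|e^i_r\,\Theta_n(x)\,e^i_{r'}\|\le\frac2{\sqrt m}.$$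

**Proof.** Write $e_r=e^i_r$, $w_r(ab)=w(\varepsilon^{(r)}_{ab})$ and $\theta_n(y)=P_nyP_n$.

**Step 1: the test element.** We set up an element of $N\odot\mathcal B$ whose two norms in (2) we can estimate. Let $\mathcal B=\prod_{n\in S}M_{mn}$, $\mathcal I=\bigoplus_{n\in S}M_{mn}$, $Q=\mathcal B/\mathcal I=M_m\otimes Q_0$ with quotient map $\mathsf q$. Put $\zeta_r(ab)=(\overline{f^{r,n}_{ab}})_{n\in S}\in\mathcal B$ and
$$T_r=\frac1m\sum_{a,b}w_r(ab)\otimes\zeta_r(ab),\qquad R=T_r(x\otimes1)T_{r'}\in N\odot\mathcal B .$$
Since $N$ is exact, (2) gives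
$$\|R+N\otimes\mathcal I\|=\|(\mathrm{id}\otimes\mathsf q)(R)\|_{N\otimes Q}.\tag{7}$$

**Step 2: the left side of (7) sees the corner.** We show that it is at least $\limsup_{n\in S}\|e_r\Theta_n(x)e_{r'}\|$. Let $\mathrm{pr}_n:\mathcal B\to M_{mn}$ be the coordinate map. If $R''\in N\otimes\mathcal I$, then $\|(\mathrm{id}\otimes\mathrm{pr}_n)(R'')\|\to0$, so the left side of (7) is at least $\limsup_n\|(\theta_n\otimes\mathrm{pr}_n)(R)\|$. As $P_n$ commutes with $w_r(ab)$ and $P_nw_r(ab)=e_r\otimes f^{r,n}_{ab}$,
$$(\theta_n\otimes\mathrm{pr}_n)(R)=(e_r\otimes\Pi_r)(\theta_n(x)\otimes1)(e_{r'}\otimes\Pi_{r'})\in Y_n\otimes M_{mn}\otimes M_{mn},\qquad\Pi_r=\frac1m\sum_{a,b}f^{r,n}_{ab}\otimes\overline{f^{r,n}_{ab}}.$$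
Let $\Omega=(mn)^{-1/2}\sum_j\epsilon_j\otimes\epsilon_j\in\mathbb C^{mn}\otimes\mathbb C^{mn}$, with $(\epsilon_j)$ the standard basis. As in the example, $(D\otimes\bar D)\Omega=\Omega$ for every unitary $D\in M_{mn}$. After reordering factors, $\Omega=\Omega_m\otimes\Omega_n$. Since $\frac1m\sum_{a,b}\varepsilon_{ab}\otimes\varepsilon_{ab}=\Omega_m\Omega_m^*$,
$$\Pi_r=(D_{r,n}\otimes\overline{D_{r,n}})(\Omega_m\Omega_m^*\otimes1)(D_{r,n}\otimes\overline{D_{r,n}})^* .$$
So $\Pi_r$ is a projection with $\Pi_r\Omega=\Omega$, and likewise $\Pi_{r'}\Omega=\Omega$: the two differently twisted projections share the vector $\Omega$. Apply the contractive slice map $\mathrm{id}_{Y_n}\otimes\omega_\Omega$, where $\omega_\Omega=\langle\,\cdot\,\Omega,\Omega\rangle$. Since $\omega_\Omega(k\otimes1)=\mathrm{tr}(k)$,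
$$(\mathrm{id}\otimes\omega_\Omega)\big((\theta_n\otimes\mathrm{pr}_n)(R)\big)=e_r\,(\mathrm{id}\otimes\mathrm{tr})(\theta_n(x))\,e_{r'}=e_r\Theta_n(x)e_{r'} .$$

**Step 3: rewriting the right side of (7).** By (6), $\mathsf q(\zeta_r(ab))=\varepsilon_{ab}\otimes\pi(\lambda(u_{r,a}u_{r,b}^{-1}))$. As $\pi$ is injective, the right side of (7) equals $\|R'\|$, where in $N\otimes M_m\otimes C^*_\lambda(\mathbb F)$
$$R'=T'_r(x\otimes1\otimes1)T'_{r'},\qquad T'_r=\frac1m\sum_{a,b}w_r(ab)\otimes\varepsilon_{ab}\otimes\lambda(u_{r,a}u_{r,b}^{-1}).$$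
Consider the unitary $L_r=\sum_a\varepsilon_{aa}\otimes\lambda(u_{r,a})$ and $V_r=m^{-1/2}\sum_aw_r(a1)\otimes\varepsilon_{a1}\otimes1$. Then
$$V_rV_r^*=\frac1m\sum_{a,b}w_r(ab)\otimes\varepsilon_{ab}\otimes1,\qquad V_r^*V_r=w_r(11)\otimes\varepsilon_{11}\otimes1,$$
so $V_r$ is a partial isometry, and $T'_r=(1\otimes L_r)V_rV_r^*(1\otimes L_r)^*$. Since $1\otimes L_r$ commutes with $x\otimes1\otimes1$, we get $R'=(1\otimes L_r)V_r\,Z\,V_{r'}^*(1\otimes L_{r'})^*$ with $Z=V_r^*(x\otimes L_r^*L_{r'})V_{r'}$. As $Z=V_r^*V_r\,Z\,V_{r'}^*V_{r'}$, we have $\|R'\|=\|Z\|$. With $g_a=u_{r,a}^{-1}u_{r',a}$, the matrix $L_r^*L_{r'}=\sum_a\varepsilon_{aa}\otimes\lambda(g_a)$ is diagonal in $M_m$, so only the terms with equal indices survive: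
$$\|R'\|=\frac1m\Big\|\sum_{a=1}^mX_a\otimes\varepsilon_{11}\otimes\lambda(g_a)\Big\|,\qquad X_a=w_r(1a)\,x\,w_{r'}(a1).$$

**Step 4: freeness makes it small.** Since $\|w_r(1a)x\|\le1$,
$$\sum_aX_a^*X_a\le\sum_aw_{r'}(1a)w_{r'}(a1)=m\,w_{r'}(11),$$
which has norm at most $m$. Similarly $\sum_aX_aX_a^*\le m\,w_r(11)$. The $g_a$ freely generate a free subgroup, so Lemma 4 gives $\|R'\|\le\frac1m\cdot2\sqrt m=2/\sqrt m$. With (7) and Step 2 the proposition follows. $\square$

## 6. Bad colors

Propositions 3 and 5 pull against each other. To combine them, put infinitely many blocks side by side. In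
$$\mathcal E=\prod_{m,n\in\mathbb N}\mathfrak B\otimes M_{mn}$$
let $J=\bigoplus_{m,n}\mathfrak B\otimes M_{mn}$, a separable nuclear ideal of $\mathcal E$; let $P_{m,n}\in J$ be the unit of the block $(m,n)$, a central projection of $\mathcal E$; let $\hat\lambda(a)=(a\otimes1)_{m,n}$ for $a\in C^*_\lambda$. For $S\subset\mathbb N$ and a color $i\in\{1,2\}$ let
$$w^i_{m,S}:\mathfrak M_{m,i}\to\mathcal E$$
be the $*$-homomorphism whose $(m,n)$-component is $\sigma^i_{m,n}$ for $n\in S$, all other components being $0$. Color $1$ belongs to $\rho(s)$ and color $2$ to $\rho(t)$.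

**Proposition 6.** Let $A_0\subset\mathcal E$ be a C\*-algebra containing $J$ and $\hat\lambda(C^*_\lambda)$. Suppose that $A_0$ is a C\*-subalgebra of an exact C\*-algebra $N$ and that $\hat\lambda:C^*_\lambda\to N$ is nuclear. Then there are $m\in\mathbb N$ and $\beta:\mathbb N\to\{1,2\}$ such that $\{n\in S:\beta(n)=i\}$ is finite whenever $S\subset\mathbb N$ is infinite, $i\in\{1,2\}$, and $w^i_{m,S}(\mathfrak M_{m,i})\subset A_0$.

**Proof.** The element $\hat\lambda(1)$ is the unit $1_{A_0}$. Replacing $N$ by $1_{A_0}N1_{A_0}$, a subalgebra of $N$ and so exact, and compressing the maps $\psi$ of the approximation by $1_{A_0}$, we may assume $1_N=1_{A_0}$.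

**Step 1: every block has a bad color.** We transfer Proposition 3 to each block. Choose cpc maps $\varphi:C^*_\lambda\to M_l$ and $\psi:M_l\to N$ with $\|\psi\varphi(\lambda(g))-\hat\lambda(\lambda(g))\|\le\epsilon$ for $g\in K_0$. As $\mathfrak B\otimes M_{mn}\subset P_{m,n}NP_{m,n}=Y_{m,n}\otimes M_{mn}$, we have the cpc maps $\Theta_{m,n}:N\to Y_{m,n}$, and $\Theta_{m,n}(\hat\lambda(a))=(\mathrm{id}\otimes\mathrm{tr})(a\otimes1)=a$. So the cpc maps $\Theta_{m,n}\psi$ satisfy (4), all with the same $\varphi$. With the $\delta>0$ of Proposition 3, which does not depend on $(m,n)$: for all $(m,n)$ there are $i$, $p,q\le l$ and $r\ne r'$ in $I_i$ with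
$$\|e^i_r\,\Theta_{m,n}(\psi(E_{pq}))\,e^i_{r'}\|\ge\delta.\tag{8}$$

**Step 2: infinitely many bad blocks of the tested color are impossible.** Fix $m$ with $2/\sqrt m<\delta$, and let $\beta(n)$ be an $i$ for which (8) holds at $(m,n)$. Let $S$ and $i$ be as in the statement and suppose $\{n\in S:\beta(n)=i\}$ is infinite. By the pigeonhole principle there are an infinite subset $S_1$ of it and fixed $p,q,r\ne r'$ such that (8) holds for all $n\in S_1$. Put $x=\psi(E_{pq})$, so $\|x\|\le1$. The projections $P_{m,n}$ are central in $A_0$ and $P_{m,n}w^i_{m,S}(b)=\sigma^i_{m,n}(b)$ for $n\in S_1\subset S$, so Proposition 5 applies to $S_1$ and $w=w^i_{m,S}$. It gives $\delta\le\limsup_{n\in S_1}\|e^i_r\Theta_{m,n}(x)e^i_{r'}\|\le2/\sqrt m<\delta$, a contradiction. $\square$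

Note the order of the choices: $\delta$ comes from the approximants, then $m$ from $\delta$, then $\beta$ from $m$. So $A_0$ should contain tests $w^i_{m,S}$ for every $m$.

## 7. Both colors, one color, and sorted families

**Both colors on every block.** The direct attempt is to let $A'$ be generated by $J$, $\hat\lambda(C^*_\lambda)$ and all $w^1_{m,\mathbb N}(\mathfrak M_{m,1})$, $w^2_{m,\mathbb N}(\mathfrak M_{m,2})$, $m\in\mathbb N$. If $A'$ were contained in an exact $N$ with $\hat\lambda$ nuclear, Proposition 6 would give $\beta:\mathbb N\to\{1,2\}$ taking each of its two values finitely often, which is absurd. So $A'$ embeds into no nuclear algebra. But $A'$ is separable, so by Kirchberg's theorem $A'$ is not exact. The attempt stops there: testing both colors on the same infinite set of blocks destroys exactness.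

**One color.** If only one color $i$ is tested, on all blocks, the resulting algebra embeds into a nuclear one: this is the sorted case below, with $\beta$ constant equal to $i$, except that the index set has one element.

**Almost disjoint families.** So the two colors should be tested on different sets of blocks. Sets $S,S'\subset\mathbb N$ are *almost disjoint* if $S\cap S'$ is finite. (Example: identify $\mathbb N$ with the finite $0$-$1$ words; the sets of initial words of two different infinite $0$-$1$ sequences are almost disjoint.) Let $(S_\alpha)_{\alpha\in\Lambda}$ be pairwise almost disjoint infinite subsets of $\mathbb N$ and $c:\Lambda\to\{1,2\}$. Write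
$$w_{m,\alpha}=w^{c(\alpha)}_{m,S_\alpha}:\mathfrak M_{m,c(\alpha)}\to\mathcal E$$
and let $A(S,c)$ be the C\*-algebra generated by $J$, $\hat\lambda(C^*_\lambda)$ and all $w_{m,\alpha}(\mathfrak M_{m,c(\alpha)})$, $m\in\mathbb N$, $\alpha\in\Lambda$. This always gives an exact algebra.

**Proposition 7.** $A(S,c)$ is exact.

**Proof.** For a finite set $F\subset\mathbb N\times\Lambda$ let $A_F$ be the C\*-algebra generated by $J$, $\hat\lambda(C^*_\lambda)$ and $w_{m,\alpha}(\mathfrak M_{m,c(\alpha)})$, $(m,\alpha)\in F$. The $A_F$ form a directed family with dense union, so by Lemma 1 it suffices to put each $A_F$ into a nuclear algebra.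

**Step 1: make the blocks disjoint.** Choose $k$ such that for fixed $m$ the sets $S'_\alpha=S_\alpha\setminus[1,k]$, $(m,\alpha)\in F$, are pairwise disjoint. Let $q_0$ be the projection onto all blocks not in $\bigcup_{(m,\alpha)\in F}\{m\}\times S'_\alpha$.

**Step 2: use $N_{c(\alpha)}$ on the blocks tested by color $c(\alpha)$.** Since $N_i$ commutes with all $e^i_r$, there is a $*$-homomorphism
$$B_\lambda\oplus\bigoplus_{(m,\alpha)\in F}N_{c(\alpha)}\otimes\mathfrak M_{m,c(\alpha)}\to\mathcal E$$
sending $a\in B_\lambda$ to $(a\otimes1)q_0$, and $a\otimes b\in N_{c(\alpha)}\otimes\mathfrak M_{m,c(\alpha)}$ to the element with components $(a\otimes1)\sigma^{c(\alpha)}_{m,n}(b)$ at $(m,n)$, $n\in S'_\alpha$, and $0$ elsewhere; different summands go to disjoint sets of blocks. Its image $D_F$ is a quotient of a nuclear algebra, so nuclear. Hence $J+D_F$ is a C\*-algebra, an extension of the nuclear algebra $D_F/(D_F\cap J)$ by the nuclear algebra $J$, and so nuclear.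

**Step 3: $A_F\subset J+D_F$.** For $a\in C^*_\lambda\subset B_\lambda\cap N_1\cap N_2$, $\hat\lambda(a)$ is the image of $\big(a,(a\otimes1)_{(m,\alpha)\in F}\big)$, because the $\sigma^i_{m,n}$ are unital. And $w_{m,\alpha}(b)$ differs from the image of $1\otimes b$ only in the finitely many blocks $(m,n)$ with $n\in S_\alpha\cap[1,k]$, that is, by an element of $J$. $\square$

**Sorted families.** Say that $\beta':\mathbb N\to\{1,2\}$ *sorts* $(S,c)$ if for every $\alpha$ we have $\beta'(n)=c(\alpha)$ for all but finitely many $n\in S_\alpha$. If some $\beta'$ sorts $(S,c)$, the local containers do fit together. Let $D$ be generated by $J$, the elements $(a_{\beta'(n)}\otimes1)_{m,n}$ with $(a_1,a_2)\in N_1\oplus N_2$, and all $w_{m,\alpha}(\mathfrak M_{m,c(\alpha)})$. Modulo $J$, the ranges of the $w_{m,\alpha}$ for different pairs $(m,\alpha)$ are orthogonal, since they share at most finitely many blocks, and they commute with the image of $N_1\oplus N_2$, since at almost every block $(m,n)$ with $n\in S_\alpha$ the algebra used is $N_{c(\alpha)}$.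 So $D/J$ is a quotient of $(N_1\oplus N_2)\otimes V$, where $V$ is the unitization of the nuclear algebra $\bigoplus_{(m,\alpha)}\mathfrak M_{m,c(\alpha)}$. Hence $D/J$ and $D$ are nuclear. Since $\hat\lambda(a)$ comes from $(a,a)$, we get $A(S,c)\subset D$.

A countable family can always be sorted: enumerate it as $S_{\alpha_1},S_{\alpha_2},\dots$, let $\beta'=c(\alpha_j)$ on $S_{\alpha_j}\setminus\bigcup_{i<j}S_{\alpha_i}$, and $\beta'=1$ elsewhere. So countable families are of no use, in agreement with Kirchberg's theorem.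

On the other hand, if $A(S,c)$ embeds into a nuclear algebra, the function $\beta$ of Proposition 6 satisfies: $\{n\in S_\alpha:\beta(n)=c(\alpha)\}$ is finite for every $\alpha$. In other words, $3-\beta$ sorts $(S,c)$. What we need is an uncountable family that no function sorts.

## 8. Luzin's almost disjoint family

**Lemma 8.** There are infinite, pairwise almost disjoint sets $S_\alpha\subset\mathbb N$ $(\alpha<\omega_1)$ and $c:\omega_1\to\{1,2\}$ such that for every $\beta:\mathbb N\to\{1,2\}$ there is $\alpha$ with $\{n\in S_\alpha:\beta(n)=c(\alpha)\}$ infinite.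

**Proof.**

**Step 1: a family whose members meet far out.** We build the $S_\alpha$ by recursion so that, for $\omega\le\alpha<\omega_1$,
$$\{\xi<\alpha:S_\xi\cap S_\alpha\subset[1,k]\}\ \text{ is finite for each }k.\tag{9}$$
Let $(S_j)_{j<\omega}$ be a partition of $\mathbb N$ into infinite sets. For $\omega\le\alpha<\omega_1$ the set $\{S_\xi:\xi<\alpha\}$ is countably infinite (the $S_\xi$ are distinct, being infinite and almost disjoint); enumerate it without repetition as $T_1,T_2,\dots$. By almost disjointness $T_j\setminus(T_1\cup\dots\cup T_{j-1})$ is infinite, so we can pick $a_j$ in it with $a_j>j$. Put $S_\alpha=\{a_j:j\ge1\}$. It is infinite because $a_j>j$. If $a_i\in T_j$, then $i\le j$, so $S_\alpha\cap T_j$ is finite. If $S_\xi=T_j$ and $S_\xi\cap S_\alpha\subset[1,k]$, then $j<a_j\le k$, which leaves finitely many $\xi$.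

**Step 2: no function sorts it.** Choose $c$ with both classes uncountable. Suppose that for some $\beta$ and every $\alpha$ there is $k_\alpha$ with $\beta(n)\ne c(\alpha)$ for all $n\in S_\alpha$, $n>k_\alpha$. By the pigeonhole principle there are $k$ and uncountable $\Lambda_i\subset c^{-1}(i)$ $(i=1,2)$ with $k_\alpha\le k$ on $\Lambda_1\cup\Lambda_2$. If $\xi\in\Lambda_1$, $\alpha\in\Lambda_2$ and $n\in S_\xi\cap S_\alpha$ with $n>k$, then $\beta(n)\ne1$ and $\beta(n)\ne2$, which is absurd. So $S_\xi\cap S_\alpha\subset[1,k]$ for all $\xi\in\Lambda_1$, $\alpha\in\Lambda_2$. The first infinitely many elements of $\Lambda_1$ are bounded by a countable ordinal, and $\Lambda_2$ is unbounded in $\omega_1$; so there is $\alpha\in\Lambda_2$, $\alpha\ge\omega$, with infinitely many elements of $\Lambda_1$ below it. This contradicts (9). $\square$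

## 9. Proof of Theorem A

Let $(S_\alpha)_{\alpha<\omega_1}$ and $c$ be as in Lemma 8, and let $A=A(S,c)$. It is unital with unit $\hat\lambda(1)$, and $\hat\lambda$ is a unital embedding of $C^*_\lambda$. By Proposition 7, $A$ is exact. It is generated by the separable algebras $J$ and $\hat\lambda(C^*_\lambda)$ together with $\aleph_1$ finite-dimensional algebras, so its density character is at most $\aleph_1$.

Suppose that $A$ is a C\*-subalgebra of an exact C\*-algebra $N$ and that the inclusion $\hat\lambda:C^*_\lambda\to N$ is nuclear. Proposition 6 gives $m$ and $\beta:\mathbb N\to\{1,2\}$. Since $w^{c(\alpha)}_{m,S_\alpha}(\mathfrak M_{m,c(\alpha)})\subset A$ for every $\alpha<\omega_1$, the set $\{n\in S_\alpha:\beta(n)=c(\alpha)\}$ is finite for every $\alpha$. This contradicts Lemma 8. So the inclusion is not nuclear.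

In particular $A$ embeds into no nuclear algebra. If $A$ were separable, it would embed into one by Kirchberg's theorem. So $A$ is nonseparable, and its density character is exactly $\aleph_1$. $\blacksquare$

## 10. All uncountable density characters, and the extension $0\to J\to A\to A/J\to0$

**Proof of Theorem B (i).** For $\kappa=\aleph_0$ the embedding statement is Kirchberg's theorem. For $\kappa\ge\aleph_1$ consider $A\oplus c_0(\kappa)$. It is exact, because the minimal tensor product distributes over the direct sum and $c_0(\kappa)$ is commutative, hence nuclear. Its density character is $\kappa$. It contains $A$, so it does not embed into a nuclear algebra.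

**Proof of Theorem B (ii).** Take $A$ and $J$ as in Section 9. The ideal $J$ is separable and nuclear. Let $V_0=\bigoplus_{(m,\alpha)}\mathfrak M_{m,c(\alpha)}$ and let $V$ be its unitization, which is nuclear. We show that $A/J\cong C^*_\lambda\otimes V$.

**Step 1: a surjection $\Phi:C^*_\lambda\otimes V\to A/J$.** Modulo $J$ the ranges of $w_{m,\alpha}$ for distinct $(m,\alpha)$ are orthogonal: they live on disjoint blocks if the $m$'s differ, and have only finitely many common blocks if the $m$'s agree. They commute with $\hat\lambda(C^*_\lambda)$, since $e^i_r\in C^*_\rho$. So we obtain commuting unital $*$-homomorphisms of $C^*_\lambda$ and $V$ into $A/J$, and as $V$ is nuclear, a $*$-homomorphism $\Phi$ on $C^*_\lambda\otimes V$. Its range contains all generators.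

**Step 2: a nonzero kernel contains an elementary tensor.** Suppose $\ker\Phi\ne0$. The coordinate maps of $V\subset\prod_{(m,\alpha)}\mathfrak M_{m,c(\alpha)}$ together form a faithful representation, so $C^*_\lambda\otimes V\subset\prod_{(m,\alpha)}C^*_\lambda\otimes\mathfrak M_{m,c(\alpha)}$. A nonzero element of $\ker\Phi$ has a nonzero coordinate at some $(m,\alpha)$; multiply it by the unit of that summand to get $0\ne z\in\ker\Phi\cap(C^*_\lambda\otimes\mathfrak M_{m,c(\alpha)})$. Write $z=\sum a^{(r)}_{bd}\otimes\varepsilon^{(r)}_{bd}$ and pick a nonzero coefficient $a:=a^{(r)}_{bd}$. Then $(1\otimes\varepsilon^{(r)}_{1b})\,z\,(1\otimes\varepsilon^{(r)}_{d1})=a\otimes\varepsilon^{(r)}_{11}\in\ker\Phi$.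

**Step 3: the coefficient annihilates a spectral projection.** We have $\hat\lambda(a)w_{m,\alpha}(\varepsilon^{(r)}_{11})\in J$. Its $(m,n)$-components, $n\in S_\alpha$, are $ae_r\otimes f^{r,n}_{11}$ with $e_r=e^{c(\alpha)}_r$, and all have norm $\|ae_r\|$. For an element of $J$ these norms tend to $0$, and $S_\alpha$ is infinite. Hence $ae_r=0$.

**Step 4: irreducibility.** We deduce $a=0$. For all $g\in G$, $a\,\rho(g)e_r\rho(g)^*=\rho(g)ae_r\rho(g)^*=0$, so $a$ vanishes on the closed span $\mathcal L$ of the ranges of the projections $\rho(g)e_r\rho(g)^*$. The space $\mathcal L$ is invariant under $\rho(G)$, and under $\lambda(G)$ because $\lambda(G)$ commutes with $\rho(G)$ and $e_r$. It is nonzero: $e_r$ is a combination of the powers $\rho(z_i)^k$, with $i=c(\alpha)$ and all coefficients nonzero, so $e_r\delta_e\ne0$. The projection onto $\mathcal L$ lies in $\lambda(G)'\cap\rho(G)'$. Since $\rho(G)'=\lambda(G)''$, this is the center of $\lambda(G)''$, which is trivial when $G$ is icc, that is, when all conjugacy classes of elements $\ne e$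 are infinite. So $\mathcal L=\ell^2(G)$ and $a=0$, a contradiction.

That $G\cong PSL_2(\mathbb Z)$ is icc can be checked on words. Up to conjugation, an element $\ne e$ is a letter or a reduced word of even length. The words $(ts)^kt\cdot s\cdot t^{-1}(st^{-1})^k$ are reduced conjugates of $s$ of length $4k+3$, and $(st)^ks\cdot t^{\pm1}\cdot s(t^{-1}s)^k$ are reduced conjugates of $t^{\pm1}$ of length $4k+3$. Let $g$ be a reduced word of even length; replacing $g$ by $g^{-1}$ we may assume that $g=g't^{\varepsilon}$ with $g'$ starting and ending with $s$ and $\varepsilon=\pm1$. Conjugation by $(ts)^kt^{-\varepsilon}$ gives $(ts)^kt^{-\varepsilon}g't^{2\varepsilon}(st^{-1})^k$, which is reduced because $t^{2\varepsilon}=t^{-\varepsilon}$ is a letter, and its length tends to infinity with $k$.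

**Step 5: conclusion of the argument.** So $\Phi$ is an isomorphism, and $A/J\cong C^*_\lambda\otimes V\subset B_\lambda\otimes V$, which is nuclear. Thus $J$ is separable and nuclear and $A/J$ embeds into a nuclear algebra, but by Theorem A the exact algebra $A$ does not. $\blacksquare$
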